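\title{Topological graphs without a grid on distinct vertices have linearly many edges}

\begin{abstract}
A $(k,l)$-grid in a topological graph consists of $k$ edges and $l$ edges such that each of the former crosses each of the latter; it has distinct vertices if no two of these $k+l$ edges share an endpoint. We prove the conjecture that an $n$-vertex topological graph with no $(k,l)$-grid with distinct vertices has at most $c_{k,l}n$ edges. With $K=\max(k,l)$ one may take $c_{k,l}=cK(\log 2K)^{c}$ for an absolute constant $c$, and $c_{k,l}\ge k+l-1$ is necessary. The proof works with a weaker hypothesis, that every matching $M$ contains at most $C|M|$ crossing pairs, and shows that it allows only $O\bigl(C(\log 2C)^4 n\bigr)$ edges. Separators in string graphs handle graphs of moderate maximum degree, and a random contraction handles vertices of high degree.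
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{topological graph} is a simple graph (no loops, no multiple edges) drawn in the plane so that its vertices are distinct points and its edges are Jordan arcs joining the corresponding endpoints. No edge passes through a vertex other than its endpoints, any two edges have finitely many common points, and at each common point that is not a shared endpoint the two arcs cross properly, without tangency. Two edges \emph{cross} if they have a common point other than a shared endpoint.

For integers $k,l\ge1$, a \emph{$(k,l)$-grid} is a pair $(E_1,E_2)$ of sets of edges with $|E_1|=k$ and $|E_2|=l$ such that every edge of $E_1$ crosses every edge of $E_2$. A \emph{$k$-grid} is a $(k,k)$-grid. A grid has \emph{distinct vertices} if no two of its $k+l$ edges share an endpoint.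

A topological graph with no $1$-grid has no crossing at all, so by Euler's formula it has at most $3n$ edges, where $n$ is the number of vertices. Forbidding a larger grid is a relaxation of planarity, and it is known that the linear bound survives: for fixed $k$, every $n$-vertex topological graph with no $k$-grid has $O(n)$ edges. Forbidding only grids with distinct vertices is a weaker hypothesis, and the following example shows how much weaker.

\begin{example}\label{ex:convex}
Place $r$ points on a circle and join every two of them by a segment. This is a topological graph, in which two edges cross exactly when their four endpoints are distinct and alternate around the circle. If $r=4t$, split the points into four consecutive arcs $X,Y,X',Y'$ of $t$ points each. Each of the $t^2$ edges between $X$ and $X'$ crosses each of the $t^2$ edges between $Y$ and $Y'$, so $4t$ points already carry a $t^2$-grid. A $(k,l)$-grid with distinct vertices, on the other hand, needs $2(k+l)$ points. For $r=2(k+l)-1$ there is none, and the graph has $\binom r2/r=k+l-1$ edges per vertex. Copies of this drawing in pairwise disjoint discs give arbitrarily large graphs with the same two properties: edges of different copies do not cross, so all edges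 of a grid lie in one copy.
\end{example}

The question, posed as a conjecture in \cite{grids}, is whether the weaker hypothesis still forces a linear bound: for fixed $k,l\ge1$, is there a constant $c_{k,l}$ such that every topological graph on $n$ vertices with no $(k,l)$-grid with distinct vertices has at most $c_{k,l}n$ edges? We prove that there is. Throughout, $\log$ is the logarithm to base $2$.

\begin{theorem}\label{thm:grid}
For all $k,l\ge1$ there is a constant $c_{k,l}$ such that every $n$-vertex topological graph with no $(k,l)$-grid with distinct vertices has at most $c_{k,l}n$ edges. With $K=\max(k,l)$ one may take $c_{k,l}=cK(\log 2K)^{c}$ for an absolute constant $c$. Conversely, every admissible constant satisfies $c_{k,l}\ge k+l-1$.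
\end{theorem}

The last statement is Example~\ref{ex:convex}. Since $k+l-1\ge K$, the least admissible constant lies between $K$ and $cK(\log 2K)^c$, so the dependence on $k$ and $l$ is sharp up to a polylogarithmic factor. The linear bound for graphs with no $k$-grid is not used in the proof.

The hypothesis of Theorem~\ref{thm:grid} restricts only \emph{matchings}, that is, sets of pairwise vertex-disjoint edges. A matching has at most $n/2$ edges and contains at most one edge at each vertex, so the hypothesis sees little of the drawing at one time, and least of all near vertices of high degree. We shall remove such vertices from the picture by contracting edges. Contraction destroys both the class of topological graphs and the property of being grid-free, so we first replace each by something more robust.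

\begin{definition}\label{def:drawn}
A \emph{drawn graph} is a finite simple graph $H=(V,E)$ whose vertices are distinct points of the plane, together with a compact connected set $\gamma_e\subset\mathbb R^2$ for each edge $e=uv$, containing $u$ and $v$. Two \emph{vertex-disjoint} edges $e,f$ \emph{cross} if $\gamma_e\cap\gamma_f\neq\emptyset$. For a real number $C\ge1$, a drawn graph has \emph{property $P_C$} if for every matching $M\subseteq E$ at most $C|M|$ pairs of edges of $M$ cross.
\end{definition}

Every topological graph is a drawn graph, and for vertex-disjoint edges the two notions of crossing agree, because a common point of two such edges is never a shared endpoint. From now on ``cross'' is applied only to vertex-disjoint edges. Property $P_C$ says that the crossing graph of every matching has average degree at most $2C$. It passes to subgraphs, since a matching of a subgraph is a matching of the graph.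

\begin{theorem}\label{thm:main}
There is an absolute constant $\kappa$ such that, for every $C\ge1$, every drawn graph with property $P_C$ on $n$ vertices has at most $\kappa C(\log 2C)^4\,n$ edges.
\end{theorem}

This is sharp up to the factor $(\log 2C)^4$. Take any drawing of $K_r$ with $r=\lfloor 4C\rfloor$. A matching has size $s\le r/2\le 2C$ and contains at most $s(s-1)/2\le Cs$ pairs, so $P_C$ holds, and there are $(r-1)/2\ge 2C-1\ge C$ edges per vertex.

Section~\ref{sec:tools} proves two elementary consequences of $P_C$ and tests them on model cases, which already show the shape of the argument. Section~\ref{sec:string} recalls two results on string graphs and derives Theorem~\ref{thm:grid} from Theorem~\ref{thm:main}. Section~\ref{sec:degree} proves Theorem~\ref{thm:main} with an extra logarithmic dependence on the maximum degree, and Section~\ref{sec:proof} removes this dependence. We write $e(H)$ for the number of edges of a graph $H$.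

\section{Random matchings and contraction}\label{sec:tools}

\subsection*{From matchings to all edges}
If the degrees are at most $\Delta$, a random set of about a $1/\Delta$ fraction of the edges is nearly a matching, and it samples crossing pairs fairly. This transfers $P_C$ from matchings to the whole edge set at the price of a factor $\Delta$.

\begin{lemma}\label{lem:count}
Let $H$ be a drawn graph with property $P_C$, with $m$ edges and maximum degree at most $\Delta$, where $\Delta\ge1$ is real. Then at most $16C\Delta m$ pairs of edges cross, and at most $17C\Delta m$ pairs of distinct edges $e,f$ satisfy $\gamma_e\cap\gamma_f\ne\emptyset$.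
\end{lemma}

\begin{proof}
Let $X$ be the number of crossing pairs. Select each edge independently with probability $p=1/(8\Delta)$, and let $M$ be the set of selected edges that share no endpoint with another selected edge. Then $M$ is a matching and $\mathbb E|M|\le pm$. Let $e,f$ be a crossing pair. The number $t$ of other edges that share an endpoint with $e$ or $f$ is at most $4\Delta$, and $e,f$ share no endpoint with each other, so
\[
\Pr[e,f\in M]=p^2(1-p)^t\ge p^2(1-tp)\ge p^2/2 .
\]
By $P_C$, taking expectations, $Xp^2/2\le C\,\mathbb E|M|\le Cpm$, that is, $X\le 2Cm/p=16C\Delta m$. A pair with $\gamma_e\cap\gamma_f\neq\emptyset$ either crosses or shares an endpoint, and at most $\sum_v\binom{\deg v}2\le\frac\Delta2\sum_v\deg v=\Delta m\le C\Delta m$ pairs share an endpoint.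
\end{proof}

The factor $\Delta$ cannot be removed. Place $u,v,x_1,\dots,x_\Delta,y_1,\dots,y_\Delta$ in this order on a circle and draw the segments $ux_i$ and $vy_j$. All $\Delta^2$ pairs $ux_i,vy_j$ cross and there are $2\Delta$ edges, while $P_1$ holds because a matching has at most two edges.

\begin{example}[regular graphs with straight edges]\label{ex:regular}
Let $H$ be a $\Delta$-regular topological graph with straight edges and property $P_C$, with $n$ vertices, $m=\Delta n/2$ edges and $X$ crossing pairs. We claim that $\Delta\le4096\,C$. We may assume $\Delta\ge8$. Two segments with a common endpoint have no other common point here, so deleting one edge from each crossing pair leaves a plane graph, and Euler's formula gives $m-X\le 3n$. Apply this inequality to the subgraph induced by a random vertex set that contains each vertex independently with probability $q=4n/m=8/\Delta$. An edge survives with probability $q^2$ and a crossing pair, having four endpoints, with probability $q^4$, so $q^2m-q^4X\le 3qn$. Since $q^2m=4qn$, this gives $X\ge n/q^3=m^3/(64n^2)=\Delta^3n/512$. Lemma~\ref{lem:count} gives $X\le16C\Delta m=8C\Delta^2n$, and the claim follows.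
\end{example}

So for regular graphs one expects $O(C)$ edges per vertex. The example has two weaknesses. In a drawn graph, edges with a common endpoint may meet again, so Euler's formula does not apply directly to what is left after the deletion; separators will replace it. The second weakness is more serious. For a graph with $m=dn$ edges and maximum degree $\Delta$, comparing $m^3/(64n^2)$ with $16C\Delta m$ yields only $d^2\le1024\,C\Delta$, which says nothing once $\Delta\ge d^2$. The graphs to worry about are bipartite, with a small side $A$ of very high degree and a large side $B$ of degree about $d$.

\subsection*{Contraction}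
In such a graph, merge every vertex $b\in B$ into one of its neighbors $c(b)\in A$. An edge $ba$ becomes an edge $c(b)a$, drawn along the path $c(b),b,a$. The result lives on the small vertex set $A$, where induction on the number of vertices is available. The new edges created by one $b$ overlap along $\gamma_{c(b)b}$, so the result is in general not a topological graph; this is the reason for Definition~\ref{def:drawn}. Being grid-free is not preserved either: take two horizontal and two vertical segments forming a $2$-grid, and subdivide each between its two crossings. In the subdivided graph every edge crosses only one other edge, so there is no $2$-grid, but the contraction restores it. Property $P_C$ survives with a constant loss.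

\begin{lemma}\label{lem:contract}
Let $G$ be a bipartite drawn graph with parts $A,B$ and property $P_C$, and let $c\colon B\to A$ satisfy $c(b)b\in E(G)$ for all $b\in B$. Let $H$ be the simple graph on $A$ whose edges are the pairs $\{c(b),a\}$ with $b\in B$, $ba\in E(G)$ and $a\ne c(b)$. For each edge $h$ of $H$ fix one vertex $b=b_h$ that produces it, and put $\gamma_h=\gamma_{c(b)b}\cup\gamma_{ba}$. Then $H$ is a drawn graph with property $P_{4C}$.
\end{lemma}

\begin{proof}
The set $\gamma_h$ is compact, contains both endpoints of $h$, and is connected because both parts contain the point $b$. Let $M$ be a matching in $H$. Each $h\in M$ corresponds to a path of two edges in $G$, with ends the endpoints of $h$ and middle vertex $b_h$. These paths are pairwise vertex-disjoint: their ends are distinct because $M$ is a matching, and if $b_h=b_{h'}$ then $c(b_h)$ is an endpoint of both $h$ and $h'$, so $h=h'$. Choose one of the two edges of each path, uniformly and independently. The chosen edges form a matching of size $|M|$ in $G$, so at most $C|M|$ pairs of them cross. If $h,h'\in M$ cross in $H$, then some edge of the path of $h$ meets some edge of the path of $h'$; these two edges are vertex-disjoint, so they cross in $G$,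 and both are chosen with probability $1/4$. Taking expectations, a quarter of the number of crossing pairs of $M$ is at most $C|M|$.
\end{proof}

Contraction multiplies $C$ by $4$, so it is useful only if it multiplies the number of edges per vertex by a larger factor. Two examples show when it does and what to do when it does not.

\begin{example}[contraction gains]\label{ex:gain}
Suppose every vertex of $B$ has degree $\delta\ge2$, every vertex of $A$ has degree $D$, and two vertices of $A$ have at most one common neighbor. The smallest instance is $K_N$ with every edge subdivided once: $\delta=2$, $D=N-1$, and the contraction returns $K_N$. In general $G$ has $\delta|B|=D|A|$ edges, fewer than $\delta$ per vertex. Each $b$ produces $\delta-1$ edges of $H$, and no edge is produced twice, since its endpoints determine their common neighbor $b$. Thus $e(H)=(\delta-1)|B|\ge D|A|/2$. The number of edges per vertex has risen from less than $\delta$ to at least $D/2$.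
\end{example}

\begin{example}[contraction loses]\label{ex:lose}
Let $G=K_{s,t}$ with $|A|=s$, $|B|=t$ and $t$ much larger than $s$. Then $G$ has $st/(s+t)$ edges per vertex, nearly $s$, while $H$ is a simple graph on $s$ vertices and has fewer than $s/2$. The same edge is produced many times and counts once. But here no contraction is needed: keeping only $s$ vertices of $B$ leaves $K_{s,s}$, which has property $P_C$, is $s$-regular, and still has $s/2$ edges per vertex. The high degrees have disappeared.
\end{example}

Section~\ref{sec:proof} shows that every dense unbalanced bipartite graph resembles one of these two examples. What separates them is the behavior of a two-step walk $a\to b\to z$ from a vertex $a\in A$: it spreads over many vertices $z$ in the first example and stays within a small set in the second.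

\section{String graphs}\label{sec:string}

The \emph{intersection graph} of a finite family of sets has one vertex for each member, two vertices being adjacent when the sets intersect. A \emph{string graph} is the intersection graph of finitely many curves in the plane. We use two results.

\begin{theorem}[Matou\v{s}ek \cite{mat}]\label{thm:sep}
There is an absolute constant $c_0$ such that every string graph with $N\ge2$ vertices and $m$ edges has a vertex partition $S\cup V_1\cup V_2$ with no edge between $V_1$ and $V_2$, with $|V_1|,|V_2|\le 2N/3$, and with $|S|\le c_0\sqrt m\,\log(m+2)$.
\end{theorem}

\begin{theorem}[Fox and Pach \cite{fp10,fp14}]\label{thm:ktt}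
For each $t\ge1$ there is $C_t\ge1$ such that every string graph on $N$ vertices with no $K_{t,t}$ subgraph has at most $C_tN$ edges. One may take $C_t\le c'\,t(\log 2t)^{c'}$ with an absolute constant $c'$.
\end{theorem}

The existence of $C_t$ is from \cite{fp10} and the quantitative form from \cite{fp14}; the latter is used only for the explicit form of $c_{k,l}$. To apply these results to drawn graphs we must replace compact connected sets by curves.

\begin{lemma}\label{lem:string}
The intersection graph of finitely many nonempty compact connected sets $\gamma_e\subset\mathbb R^2$ is a string graph.
\end{lemma}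

\begin{proof}
We first show that \emph{if $U\subseteq\mathbb R^2$ is open and connected and $p_1,\dots,p_s\in U$ are distinct, $s\ge2$, then $U$ contains a simple arc from $p_1$ to $p_s$ through all $p_i$.}

For a finite set $F\subset U$, the open set $U\setminus F$ is connected. Indeed, let $x,y\in U\setminus F$, join them by a path in $U$, and choose pairwise disjoint closed discs in $U\setminus\{x,y\}$ centered at the points of $F$. For one disc after another, replace the part of the path between its first and its last point in the disc by an arc of the bounding circle. The final path avoids $F$.

Next, let $U'$ be open and connected, and write $x\sim y$ for $x,y\in U'$ if some homeomorphism of the plane that is the identity outside a compact subset of $U'$ maps $x$ to $y$. Such homeomorphisms are closed under composition and inversion, so $\sim$ is an equivalence relation. Its classes are open: if $D\subset U'$ is a closed disc centered at $x$ and $y$ is an interior point of $D$, map the segment from $x$ to each boundary point $z$ linearly onto the segment from $y$ to $z$, and extend by the identity outside $D$. As $U'$ is connected, there is only one class.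

Now take a segment $I\subset U$ and distinct points $q_1,\dots,q_s\in I$ with $q_1,q_s$ its endpoints. Suppose $\varphi_{i-1}$ is a homeomorphism of the plane with $\varphi_{i-1}(U)=U$ and $\varphi_{i-1}(q_j)=p_j$ for $j<i$, starting from the identity $\varphi_0$. Both $\varphi_{i-1}(q_i)$ and $p_i$ lie in $U'=U\setminus\{p_1,\dots,p_{i-1}\}$. A homeomorphism as above moves the first to the second and fixes every point outside $U'$; in particular it fixes $p_1,\dots,p_{i-1}$ and maps $U$ onto $U$. Composing gives $\varphi_i$, and $\varphi_s(I)$ is the required arc.

To prove the lemma, let $\varepsilon>0$ be less than half the smallest distance between two disjoint members of the family; these distances are positive by compactness, and if there is no disjoint pair any $\varepsilon>0$ will do. Let $U_e$ be the open $\varepsilon$-neighborhood of $\gamma_e$. It is connected, being the union of the connected set $\gamma_e$ with discs that meet $\gamma_e$, and $U_e\cap U_f=\emptyset$ whenever $\gamma_e\cap\gamma_f=\emptyset$. For each intersecting pair choose $p_{ef}\in\gamma_e\cap\gamma_f$. Let $\sigma_e\subset U_e$ be an arc through all the points $p_{ef}$, whose endpoints are two further points of $U_e$; choosing all these endpoints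 distinct makes the arcs distinct. If $\gamma_e$ and $\gamma_f$ intersect, then $p_{ef}\in\sigma_e\cap\sigma_f$, and otherwise $\sigma_e\cap\sigma_f\subseteq U_e\cap U_f=\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:grid}, assuming Theorem~\ref{thm:main}]
The lower bound is Example~\ref{ex:convex}. For the upper bound let $G$ have no $(k,l)$-grid with distinct vertices, and let $K=\max(k,l)$. Discarding edges from a $K$-grid with distinct vertices gives a $(k,l)$-grid with distinct vertices, so $G$ has no $K$-grid with distinct vertices. Let $M$ be a matching of $G$. Two edges of $M$ cross exactly when they intersect, so the crossing graph of $M$ is a string graph by Lemma~\ref{lem:string}. A $K_{K,K}$ in it would be a $K$-grid with distinct vertices. By Theorem~\ref{thm:ktt} at most $C_K|M|$ pairs of $M$ cross. Hence $G$ has property $P_{C_K}$, and Theorem~\ref{thm:main} gives $e(G)\le\kappa C_K(\log2C_K)^4n$.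

For the explicit form note that $c'\ge C_1\ge1$. Since $\log\log2K\le\log2K$ and $\log2K\ge1$,
\[
\log 2C_K\le\log 2c'+\log K+c'\log\log2K\le(\log 2c'+1+c')\log2K .
\]
Therefore $e(G)\le\kappa c'(\log2c'+1+c')^4K(\log2K)^{c'+4}n$, and we let $c$ be the larger of $\kappa c'(\log2c'+1+c')^4$ and $c'+4$.
\end{proof}

\section{Logarithmic dependence on the maximum degree}\label{sec:degree}

For a drawn graph and a set $F$ of its edges, let $I(F)$ be the intersection graph of $\{\gamma_e:e\in F\}$. It is a string graph by Lemma~\ref{lem:string}, and edges with a common endpoint are adjacent in it. So a separator of $I(F)$ cuts $F$ into two parts that have no \emph{vertex} in common. With $Q=C\Delta$, Lemma~\ref{lem:count} bounds the number of edges of $I(F)$ by $17Q|F|$, so the separator is a fraction of about $\sqrt{Q/|F|}$ of $F$, up to a logarithm. This fraction is small when $|F|$ exceeds $Q\log^2Q$, and it decreases geometrically as $|F|$ grows geometrically. Repeated separation therefore costs only half of the edges.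

\begin{lemma}\label{lem:pieces}
There is an absolute constant $c_1\ge2$ with the following property. Let $H=(V,E)$ be a drawn graph with property $P_C$, with $m$ edges and maximum degree at most $\Delta$, where $\Delta\ge1$. Put $Q=C\Delta$ and $L=c_1Q(1+\log Q)^2$. Then there are disjoint sets $E_1,\dots,E_r\subseteq E$ such that no vertex is incident to edges of two different $E_j$, each $|E_j|\le L$, and $\sum_j|E_j|\ge m/2$.
\end{lemma}

\begin{proof}
Start with the family $\{E\}$. While some member $F$ has $|F|>L$, apply Theorem~\ref{thm:sep} to $I(F)$ (note $L\ge2$), discard $S$, and replace $F$ by the nonempty sets among $V_1,V_2$; we say that $F$ is \emph{split}. The new sets have size at most $2|F|/3$, so the process ends, with members $E_1,\dots,E_r$ of size at most $L$. Two edges in different members were put into opposite sides of some split, so they are nonadjacent in $I(E)$ and share no endpoint. It remains to show that at most $m/2$ edges are discarded.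

When $F$ is split, charge $|S|/|F|$ to each element of $F$. The total charge equals the number of discarded edges, so it suffices to show that each edge is charged at most $1/2$ in total. Write $|F|=Qy$; then $y>y_0:=c_1(1+\log Q)^2\ge1$. By Lemma~\ref{lem:count}, applied to the subgraph with edge set $F$, the graph $I(F)$ has at most $17Q^2y$ edges. As $Q^2y\ge1$, we have $\log(17Q^2y+2)\le\log(19Q^2y)\le5+2\log Q+\log y$. So the charge is at most
\[
\frac{c_0\sqrt{17Q^2y}\,\log(17Q^2y+2)}{Qy}\le c_0\sqrt{17}\,\psi(y),\qquad\psi(y)=y^{-1/2}\,(5+2\log Q+\log y).
\]
The function $\psi$ is decreasing for $y\ge1$, since $y^{3/2}\psi'(y)=\frac1{\ln2}-\frac12(5+2\log Q+\log y)\le\frac1{\ln 2}-\frac52<0$.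

Fix an edge and list the split sets that contain it from the last to the first, as $F_0\subset F_1\subset\cdots$. Then $|F_0|>Qy_0$ and $|F_{j+1}|\ge\frac32|F_j|$, so $|F_j|\ge Qy_0(3/2)^j$. Put $\theta=5+2\log Q+\log y_0\ge5$. Using $\log(3/2)\le1$ and $\sqrt{2/3}\le5/6$, together with $\sum_{j\ge0}(5/6)^j=6$ and $\sum_{j\ge0}j(5/6)^j=30$, we get
\[
\sum_{j\ge0}\psi\bigl(y_0(3/2)^j\bigr)\le y_0^{-1/2}\sum_{j\ge0}(5/6)^j(\theta+j)=y_0^{-1/2}(6\theta+30)\le12\,y_0^{-1/2}\theta .
\]
Since $2\log(1+x)\le 2x/\ln2\le3x$ for $x\ge0$, we have $\log y_0=\log c_1+2\log(1+\log Q)\le\log c_1+3\log Q$, and hence $\theta\le5+\log c_1+5\log Q\le(5+\log c_1)(1+\log Q)$. The factor $1+\log Q$ cancels against $y_0^{-1/2}$, and the total charge to the edge is at most $12c_0\sqrt{17}\,(5+\log c_1)/\sqrt{c_1}$. This is at most $1/2$ for a suitable absolute constant $c_1$.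
\end{proof}

A piece $E_j$ spanning $n_j$ vertices has at most $n_j^2/2$ and at most $L$ edges, hence at most $n_j\sqrt{L/2}$, and summing gives $m\le\sqrt{2L}\,n$. Up to a logarithm this is $\sqrt{C\Delta}\,n$, the same weak dependence on $\Delta$ as after Example~\ref{ex:regular}. To do better we sort the edges by the degree of their larger endpoint and keep one dyadic class, with degrees about $\Delta_i$. There are only about $m/\Delta_i$ vertices of that degree, and a piece has only about $C\Delta_i$ edges. So pieces that contain many more than $C$ such vertices are too few to hold many edges, while a piece that contains $a_j$ of them has at most $a_jn_j$ edges.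

\begin{lemma}\label{lem:degree}
Let $c_2=256c_1$. A drawn graph $H$ with property $P_C$, with $n$ vertices and maximum degree at most $\Delta$, where $\Delta\ge1$, has at most $c_2C(\log2C\Delta)^4\,n$ edges.
\end{lemma}

\begin{proof}
Let $m=e(H)\ge1$. For integers $0\le i\le\log\Delta$ let $U_i$ be the set of vertices with degree in $[2^i,2^{i+1})$. There are at most $1+\log\Delta=\log2\Delta$ such indices, and every endpoint of an edge lies in some $U_i$. Assign each edge to the larger of the indices of its two endpoints. Some index $i$ receives $m_i\ge m/\log2\Delta$ edges; let $H_i$ be the subgraph they form, and put $\Delta_i=2^{i+1}\le2\Delta$. All degrees in $H_i$ are less than $\Delta_i$, every edge of $H_i$ has an endpoint in $U_i$, and $|U_i|\le 2m/2^i=4m/\Delta_i$.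

Apply Lemma~\ref{lem:pieces} to $H_i$ with degree bound $\Delta_i$, so that $L=c_1C\Delta_i(1+\log C\Delta_i)^2$. Let $n_j$ be the number of vertices incident to edges of $E_j$, and let $a_j$ be the number of those that lie in $U_i$. The pieces share no vertex, so $\sum_jn_j\le n$ and $\sum_ja_j\le|U_i|$. An edge of $E_j$ is determined by an endpoint in $U_i$ and its other endpoint, because the graph is simple; thus $|E_j|\le a_jn_j$. Put
\[
\alpha=16c_1C(1+\log C\Delta_i)^2\log2\Delta=\frac{16L\log2\Delta}{\Delta_i}.
\]
At most $|U_i|/\alpha$ pieces have $a_j>\alpha$, and together they contain at most
\[
\frac{|U_i|}\alpha\,L\le\frac{4m}{\Delta_i}\cdot\frac{\Delta_i}{16\log2\Delta}=\frac m{4\log2\Delta}\le\frac{m_i}4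
\]
edges. The pieces with $a_j\le\alpha$ therefore contain at least $m_i/2-m_i/4=m_i/4$ edges, and they contain at most $\sum_j\alpha n_j\le\alpha n$. Consequently
\[
m\le m_i\log2\Delta\le4\alpha n\log2\Delta\le64c_1C(\log2\Delta)^2(1+\log2C\Delta)^2n\le256c_1C(\log2C\Delta)^4n,
\]
where the last step uses $\log2\Delta\le\log2C\Delta$ and $1\le\log2C\Delta$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{The constant}
Put $g(C)=\kappa C(\log2C)^4$. Two properties of $g$ are needed. First, since $\log8C=2+\log2C\le3\log2C$,
\begin{equation}\label{eq:quad}
g(4C)\le4\cdot3^4\,g(C)=324\,g(C).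
\end{equation}
So one contraction costs a factor $324$, whatever $C$ is. Second, Lemma~\ref{lem:degree} should exclude graphs with about $d\ge g(C)$ edges per vertex and maximum degree at most $d^2$.

\begin{lemma}\label{lem:kappa}
There is an absolute constant $\kappa\ge10^6$ such that for all $C\ge1$
\begin{equation}\label{eq:kappa}
d\ge g(C)\quad\Longrightarrow\quad d>128\,c_2C(\log2Cd^2)^4 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\kappa\ge10^6$ and $d\ge d_0:=g(C)\ge\kappa$. From $\log2Cd^2=\log2C+2\log d$ and $(x+y)^4\le8(x^4+y^4)$, which holds by convexity of $x^4$,
\[
C(\log2Cd^2)^4\le8C(\log2C)^4+128\,C(\log d)^4 .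
\]
The first term equals $8d_0/\kappa\le8d/\kappa$. For the second, $x/(\log x)^4$ is increasing for $x>e^4$, and
\[
\log d_0=\log\kappa+\log C+4\log\log2C\le\log\kappa+5\log2C\le(\log\kappa+5)\log2C .
\]
Hence $d/(\log d)^4\ge d_0/(\log d_0)^4\ge\kappa C/(\log\kappa+5)^4$, that is, $C(\log d)^4\le d(\log\kappa+5)^4/\kappa$. Altogether $C(\log2Cd^2)^4\le d\,\bigl(8+128(\log\kappa+5)^4\bigr)/\kappa$, which is less than $d/(128c_2)$ once $\kappa$ is large enough.
\end{proof}

\subsection*{The induction}
Fix $\kappa$ as in Lemma~\ref{lem:kappa}. We prove by induction on $n$, \emph{for all $C\ge1$ simultaneously}, that a drawn graph with property $P_C$ on $n$ vertices has at most $g(C)n$ edges. The simultaneous form is essential, because the hypothesis will be applied with $4C$ in place of $C$. For $n\le1$ there are no edges. Let $n\ge2$ and suppose that $G=(V,E)$ has property $P_C$ and $dn$ edges with $d>g(C)$. Then $d>10^6$ and the conclusion of \eqref{eq:kappa} holds. We derive a contradiction.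

\subsection*{Reduction to an unbalanced bipartite graph}
Let $A$ be the set of vertices of degree at least $d^2$, and let $B=V\setminus A$. The degrees sum to $2dn$, so $|A|\le2n/d\le n/8$. By induction, $G$ has at most $g(C)|A|\le dn/8$ edges inside $A$. The graph induced on $B$ has maximum degree less than $d^2$, so by Lemma~\ref{lem:degree} with $\Delta=d^2$ and by \eqref{eq:kappa} it has at most $c_2C(\log2Cd^2)^4n\le dn/128\le dn/4$ edges. Thus at least $\frac58dn$ edges join $A$ to $B$.

The degree of a vertex into the opposite side may still be small, so we clean. Put
\[
\tau=d^2/32,\qquad\lambda=4000\,d .
\]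
In the bipartite graph between $A$ and $B$, repeatedly delete a vertex of $B$ of current degree less than $d/8$ or a vertex of $A$ of current degree less than $\tau$, as long as there is one. At most $\frac d8|B|+\tau|A|\le\frac{dn}8+\frac{dn}{16}<\frac58dn$ edges are lost. So there remains a bipartite graph $G_1$ with at least one edge and with parts $A_1\subseteq A$, $B_1\subseteq B$. It has property $P_C$. Let $\Gamma(v)$ be the neighborhood of $v$ in $G_1$, and write
\[
d_b=|\Gamma(b)|\ge d/8\ge2\quad(b\in B_1),\qquad D(a)=|\Gamma(a)|\ge\tau\quad(a\in A_1).
\]
Put $N=|A_1|$, so that $1\le N<n$. Since $d>10^6$, we have $d^2/128\ge4000d+1$, that is,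
\begin{equation}\label{eq:tau}
\tau\ge4(\lambda+1).
\end{equation}
The threshold $d^2$ is chosen for this: it makes $A$ so small that we can demand degrees $\tau$ far above any constant multiple of $d$, and it enters Lemma~\ref{lem:degree} only through a logarithm.

\subsection*{The two-step walk}
For distinct $a,z\in A_1$ let
\[
\omega(a,z)=\sum_{b\in\Gamma(a)\cap\Gamma(z)}\frac1{d_b-1},\qquad p_a(z)=\frac{\omega(a,z)}{D(a)} .
\]
The number $p_a(z)$ is the probability of arriving at $z$ when we walk from $a$ to a uniformly random $b\in\Gamma(a)$ and then to a uniformly random vertex of $\Gamma(b)\setminus\{a\}$. In particular $\sum_{z\ne a}p_a(z)=1$. The weight $\omega(a,z)$ has a second meaning, used below: up to a factor $2$ it is the expected number of vertices $b$ that produce the edge $\{a,z\}$ in a random contraction. Let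
\[
Z(a)=\{z\in A_1\setminus\{a\}:p_a(z)\ge1/\lambda\}
\]
be the set of likely destinations. Since the $p_a(z)$ sum to $1$, we have $|Z(a)|\le\lambda$. Call $a$ \emph{concentrated} if $\sum_{z\in Z(a)}p_a(z)\ge\frac12$, and \emph{spread} otherwise. In Example~\ref{ex:gain}, $p_a(z)\le1/D$, so all vertices are spread when $D>\lambda$. In Example~\ref{ex:lose}, $p_a(z)=1/(s-1)$, so all vertices are concentrated when $2\le s\le\lambda+1$. Either all vertices of $A_1$ are spread or one is concentrated, and we treat the two cases as in the two examples.

\subsection*{Case 1: every vertex of $A_1$ is spread}
Choose $c(b)\in\Gamma(b)$ uniformly at random, independently for all $b\in B_1$, and let $H$ be the graph of Lemma~\ref{lem:contract} for $G_1$ and $c$. A pair $\{a,z\}$ is an edge of $H$ if and only if $c(b)\in\{a,z\}$ for some $b\in\Gamma(a)\cap\Gamma(z)$. For one such $b$ this has probability $2/d_b$, and $2/d_b\ge1/(d_b-1)$ because $d_b\ge2$. Using $1-x\le e^{-x}$,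
\[
\Pr[\{a,z\}\in E(H)]=1-\prod_{b\in\Gamma(a)\cap\Gamma(z)}\Bigl(1-\frac2{d_b}\Bigr)\ge1-e^{-\omega(a,z)}\ge\tfrac12\min\bigl(1,\omega(a,z)\bigr).
\]
The last step holds because $1-e^{-x}$ is increasing and concave, with value $0$ at $x=0$ and $1-1/e\ge\frac12$ at $x=1$. The truncation at $1$ reflects the fact that an edge produced several times counts once.

Let $z\in A_1\setminus\{a\}$ with $z\notin Z(a)$. Then $\lambda p_a(z)<1$ by the definition of $Z(a)$, and $\lambda p_a(z)\le D(a)p_a(z)=\omega(a,z)$ because $D(a)\ge\tau\ge\lambda$ by \eqref{eq:tau}. So $\min(1,\omega(a,z))\ge\lambda p_a(z)$, and since $a$ is spread,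
\[
\mathbb E\deg_H(a)\ge\frac\lambda2\sum_{z\notin Z(a)\cup\{a\}}p_a(z)\ge\frac\lambda4 .
\]
Summing over $a\in A_1$ and halving gives $\mathbb E\,e(H)\ge\lambda N/8=500\,dN$. Fix a choice of $c$ with $e(H)\ge500\,dN$. By Lemma~\ref{lem:contract}, $H$ is a drawn graph with property $P_{4C}$ on $N<n$ vertices. The induction hypothesis for $4C$ and \eqref{eq:quad} give $e(H)\le g(4C)N\le324\,g(C)N<324\,dN$, a contradiction.

\subsection*{Case 2: some $a\in A_1$ is concentrated}
Write $Z=Z(a)$, $W=\Gamma(a)$ and $D=D(a)=|W|$. Exchanging the order of summation,
\[
\frac D2\le\sum_{z\in Z}\omega(a,z)=\sum_{b\in W}\frac{|\Gamma(b)\cap Z|}{d_b-1}.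
\]
Each term on the right is at most $1$, because $a\in\Gamma(b)\setminus Z$ for $b\in W$. Let $W_1$ be the set of $b\in W$ whose term is at least $\frac14$. The terms with $b\in W_1$ sum to at most $|W_1|$ and the others to at most $D/4$, so $|W_1|\ge D/4\ge\tau/4\ge\lambda+1$ by \eqref{eq:tau}. The neighbors of $a$ in $W_1$ thus send a constant fraction of their edges into the small set $Z$, and there are more of them than we need. Choose $W_2\subseteq W_1$ with $|W_2|=\ell:=\lceil\lambda\rceil$.

Let $G_2$ be the subgraph of $G_1$ on $W_2\cup Z$. It has property $P_C$ and at most $2\ell$ vertices, as $|Z|\le\lambda\le\ell$. Both sides have at most $\ell$ vertices, so the maximum degree is at most $\ell\le\lambda+1\le d^2$. Each $b\in W_2$ has at least $\frac14(d_b-1)\ge\frac14(\frac d8-1)\ge\frac d{64}$ neighbors in $Z$, using $d\ge16$. Lemma~\ref{lem:degree} with $\Delta=d^2$ gives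
\[
\ell\,\frac d{64}\le e(G_2)\le c_2C(\log2Cd^2)^4\cdot2\ell,
\]
that is, $d\le128\,c_2C(\log2Cd^2)^4$. This contradicts \eqref{eq:kappa}.

Both cases are impossible, so $e(G)\le g(C)n$. This completes the induction and the proof of Theorem~\ref{thm:main}, and with it the proof of Theorem~\ref{thm:grid}. \qed

\begin{remark}
The two cases depend on $\lambda$ differently, and this is why the argument closes. The density obtained in Case~1 is $\lambda/8$, so it beats $324\,d$ when $\lambda$ is a large multiple of $d$. The density obtained in Case~2 is $d/128$, which does not depend on $\lambda$; there $\lambda$ only has to satisfy \eqref{eq:tau}.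
\end{remark}

\section{The role of the hypotheses}\label{sec:hyp}

The proof does not use that crossings are proper or finite in number, that edges are arcs, or that they avoid other vertices. The derivation in Section~\ref{sec:string} applies word for word to drawn graphs, so the upper bound of Theorem~\ref{thm:grid} holds for every drawn graph that has no $k+l$ pairwise vertex-disjoint edges such that each of $k$ of them intersects each of the other $l$.

The assumptions that remain in Definition~\ref{def:drawn} are used as follows. Simplicity of the graph gives $|E_j|\le a_jn_j$ in Lemma~\ref{lem:degree}; without it Theorem~\ref{thm:main} fails, since two vertices joined by many parallel edges have only matchings of size at most one. The plane enters only through Lemma~\ref{lem:string} and the two theorems on string graphs, and it is in Lemma~\ref{lem:string} that compactness and connectedness of the sets $\gamma_e$ are needed. If connectedness is dropped, the choice $\gamma_{uv}=\{u,v\}$ draws every graph without crossings. If the plane is replaced by $\mathbb R^3$, the same is achieved by segments between points no four of which are coplanar.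

\begin{thebibliography}{9}

\bibitem{fp10}
J.~Fox and J.~Pach, \emph{A separator theorem for string graphs and its applications}, Combin. Probab. Comput. \textbf{19} (2010).

\bibitem{fp14}
J.~Fox and J.~Pach, \emph{Applications of a new separator theorem for string graphs}, Combin. Probab. Comput. \textbf{23} (2014).

\bibitem{mat}
J.~Matou\v{s}ek, \emph{Near-optimal separators in string graphs}, Combin. Probab. Comput. \textbf{23} (2014).

\bibitem{grids}
\emph{On grids in topological graphs}, \texttt{http://math.mit.edu/\textasciitilde fox/paper-grids.pdf}.

\end{thebibliography}
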